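# Open diameter mappings on dendrites

## 1. The interval, and stars with equal legs

Start with $X=[0,1]$ and a nonempty compact set $A\subset[0,1]$ with least point $u$ and greatest point $v$, so that $\operatorname{diam}A=v-u$. If $v-u<1$, then $u>0$ or $v<1$. Adjoining to $A$ the point $u-s$, respectively $v+s$, with $s$ small, gives sets very near $A$ whose diameters take every value slightly above $v-u$. If $v-u>0$, the sets $(1-\eta)A$ with $\eta$ small are very near $A$, and their diameters take every value slightly below $v-u$. So when a set is perturbed a little, its diameter moves in every direction that the range $[0,1]$ allows.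

**Definition (open diameter).** All spaces are compact metric spaces, and a *continuum* is a nonempty compact connected metric space. For a continuum $X$ with a compatible metric $\rho$, let $2^X$ be the set of nonempty compact subsets of $X$ with the Hausdorff metric
$$H_\rho(A,B)=\max\Bigl(\max_{x\in A}\rho(x,B),\ \max_{y\in B}\rho(y,A)\Bigr).$$
The map $\operatorname{diam}_\rho:2^X\to[0,\operatorname{diam}_\rho X]$ is called *open* if it maps open subsets of $2^X$ to open subsets of $[0,\operatorname{diam}_\rho X]$. If some compatible $\rho$ has this property, we say that $X$ *admits an open diameter mapping*.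

Two remarks. First, $\operatorname{diam}_\rho$ is continuous, since $|\operatorname{diam}_\rho A-\operatorname{diam}_\rho B|\le 2H_\rho(A,B)$: move the two points realizing one diameter to nearest points of the other set. Second, the image really is $[0,\operatorname{diam}_\rho X]$: if $\rho(l,r)=\operatorname{diam}_\rho X$, the two-point sets $\{l,z\}$ with $z$ running over the connected space $X$ have all diameters from $0$ to $\rho(l,r)$.

The argument for $[0,1]$ has a general form, which we use several times.

**Lemma 1 (path criterion).** Let $\rho$ be a compatible metric on a continuum $X$ and $D=\operatorname{diam}_\rho X$. Suppose that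

1. for every $A\in2^X$ with $\operatorname{diam}_\rho A<D$ there is a path $s\mapsto B_s$ in $2^X$ ($0\le s\le s_0$, $s_0>0$) with $B_0=A$ and $\operatorname{diam}_\rho B_s>\operatorname{diam}_\rho A$ for $s>0$;
2. for every $A\in2^X$ with $\operatorname{diam}_\rho A>0$ there is such a path with $\operatorname{diam}_\rho B_s<\operatorname{diam}_\rho A$ for $s>0$.

Then $\operatorname{diam}_\rho$ is open onto $[0,D]$.

*Proof.* Let $U\subset2^X$ be open, $A\in U$, $\Delta=\operatorname{diam}_\rho A$. If $\Delta<D$, the path in 1 stays in $U$ for $s\le s_1$, for some $s_1>0$. Along it the diameter is continuous, starts at $\Delta$ and reaches a value above $\Delta$; by the intermediate value theorem $\operatorname{diam}_\rho(U)\supset[\Delta,\Delta+\delta)$ for some $\delta>0$. If $\Delta>0$, the path in 2 gives $\operatorname{diam}_\rho(U)\supset(\Delta-\delta,\Delta]$ in the same way. So $\operatorname{diam}_\rho(U)$ contains a neighborhood of $\Delta$ in $[0,D]$. ∎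

The spaces of this lecture are dendrites.

**Definition (dendrite, order).** A *dendrite* is a locally connected continuum containing no simple closed curve. The *order* of a point $p$ is the least cardinal $n$ such that $p$ has arbitrarily small open neighborhoods whose boundaries have cardinality at most $n$. In a dendrite it equals the number of components of $X\setminus\{p\}$ when that number is finite. A *ramification point* is a point of order at least $3$.

Examples: an arc is a dendrite, with endpoints of order $1$ and inner points of order $2$. A *simple $n$-od* ($3\le n<\infty$) is a union of $n$ arcs, its *legs*, that have one endpoint $q$ in common and are otherwise disjoint; its only ramification point is $q$, of order $n$. The union of the segments in the plane from $0$ to $\frac1ke^{i/k}$, $k=1,2,\dots$, is a dendrite in which the complement of $0$ has infinitely many components.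

We use the following facts about a dendrite $X$.

**(D1) Arcs.** Any two points are joined by a unique arc $[x,y]$ (with $[x,x]=\{x\}$), and the intersection of two subcontinua is connected (Nadler, *Continuum Theory*, Ch. X).

**(D2) Components.** Let $q\in X$ and let $B$ be a component of $X\setminus\{q\}$. Then $B$ is open, because $X$ is locally connected, and $B\cup\{q\}$ is compact, because its complement is the union of the other components. If $x,y\in B$, then $[x,y]\subset B$: a connected open subset of a locally connected continuum is arcwise connected, and arcs are unique. If $x,y$ lie in different components, then $q\in[x,y]$. If $x\in B$, then $[q,x]\setminus\{q\}\subset B$, being connected.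

A point $q$ is a ramification point if and only if $X\setminus\{q\}$ has at least three components. With at most two components, the order is their number. Conversely, suppose there are points $x_1,x_2,x_3$ in three different components, and let $V$ be an open neighborhood of $q$ missing them. Each $[q,x_i]$ meets the boundary of $V$, in a point different from $q$ and hence in the component of $x_i$. So the boundary has at least three points, and the order is at least $3$. In particular, *if $t\ne x,y,z$ lies on all three arcs $[x,y],[y,z],[x,z]$, then $t$ is a ramification point*, since $x,y,z$ are then in three different components of $X\setminus\{t\}$.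

**(D3) First points.** Let $T\subset X$ be an arc. For each $x\in X$ there is a unique $\pi(x)\in T$ with $[x,\pi(x)]\cap T=\{\pi(x)\}$, and
$$[x,t]=[x,\pi(x)]\cup[\pi(x),t]\qquad(t\in T).\tag{1}$$
Indeed, pick $t_0\in T$. The set $[x,t_0]\cap T$ is a subcontinuum of the arc $[x,t_0]$ containing $t_0$, so it is $[\pi,t_0]$ for some $\pi$, and $[x,\pi]\cap T=\{\pi\}$. For $t\in T$ we have $[\pi,t]\subset T$, so $[x,\pi]$ and $[\pi,t]$ meet only in $\pi$ and their union is the arc $[x,t]$. If $\pi'\in T$ also satisfies $[x,\pi']\cap T=\{\pi'\}$, then (1) with $t=\pi'$ shows $\pi\in[x,\pi']\cap T$, so $\pi=\pi'$.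

**(D4) Convex metrics.** A metric $d_0$ is *convex* if for all $x\ne y$ there is $z\ne x,y$ with $d_0(x,z)+d_0(z,y)=d_0(x,y)$. The usual metric on $[0,1]$ is convex; $\sqrt{|x-y|}$ is not, since $\sqrt z+\sqrt{1-z}>1$ for $0<z<1$. Every locally connected continuum has a compatible convex metric (Bing, *Partitioning a set*, Bull. AMS 55 (1949); Moise, ibid.), and in a compact convex metric space any two points are joined by an arc isometric to an interval (Menger). In a dendrite that arc must be $[x,y]$. So a convex $d=d_0$ is *additive along arcs*:
$$d(x,y)=d(x,z)+d(z,y)\qquad(z\in[x,y]).\tag{2}$$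
Below, *metric* always means compatible metric, and we call any metric with (2) *additive*. For an additive metric, $z\mapsto d(x,z)$ maps $[x,y]$ isometrically onto $[0,d(x,y)]$.

**Definition (root, order, meet).** Fix a point $c\in X$, the *root*. Write $u\le x$ if $u\in[c,x]$; this is a partial order, since $u\le x$ means $[c,u]\subset[c,x]$. The set $[c,x]\cap[c,y]$ is a subcontinuum of $[c,x]$ containing $c$, so it equals $[c,m]$ for a unique point $m$, the *meet* $x\wedge y$, which is the greatest lower bound of $x,y$. A point of $[x,m]\cap[m,y]$ lies in $[c,m]\cap[m,x]=\{m\}$, so $[x,y]=[x,m]\cup[m,y]$.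

In an $n$-od rooted at its center, two points of the same leg are comparable, and two points of different legs, other than the center, have the center as meet.

The next lemma replaces the scaling $(1-\eta)A$. It holds in every dendrite.

**Lemma 2 (contraction).** Let $d$ be an additive metric on a dendrite $X$ and $c\in X$. For $0\le\eta\le1$ let $h_\eta(x)$ be the point of $[c,x]$ with $d(c,h_\eta(x))=(1-\eta)d(c,x)$. Then
$$d(h_\eta(x),h_\eta(y))\le(1-\eta)d(x,y),\qquad d(h_\eta(x),h_{\eta'}(x))=|\eta-\eta'|\,d(c,x).$$
More precisely, let $m$ be the meet of $x,y$ for the root $c$, let $a=d(m,x)$, $b=d(m,y)$, $\alpha=d(c,x)$, $\beta=d(c,y)$, named so that $a\le b$, and let $x'=h_\eta(x)$, $y'=h_\eta(y)$.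

1. If $\eta\alpha\le a$, then $x'\in[m,x]$, $y'\in[m,y]$, $d(m,x')=a-\eta\alpha\le b-\eta\beta=d(m,y')$.
2. If $\eta\alpha>a$, then $x',y'\in[c,y]$ and $d(x',y')=(1-\eta)(b-a)$.

*Proof.* The second formula is clear, as both points lie on $[c,x]$. Since $m\in[c,x]\cap[c,y]$, we have $\alpha=d(c,m)+a$ and $\beta=d(c,m)+b$. Hence $\beta-\alpha=b-a\ge0$, $\alpha\ge a$, $\beta\ge b$. The point $x'$ is reached from $x$ by going the distance $\eta\alpha$ towards $c$.

In case 1, $x'\in[m,x]$ and $d(m,x')=a-\eta\alpha$. Moreover $b-\eta\beta=(a-\eta\alpha)+(1-\eta)(b-a)\ge a-\eta\alpha\ge0$, so $y'\in[m,y]$ and $d(m,y')=b-\eta\beta$. Since $[x',m]\cap[m,y']=\{m\}$,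
$$d(x',y')=a+b-\eta(\alpha+\beta)\le(1-\eta)(a+b)=(1-\eta)d(x,y).$$
In case 2, $x'\in[c,m]\subset[c,y]$, and $y'\in[c,y]$. On $[c,y]$ distances are differences of distances to $c$, so $d(x',y')=(1-\eta)(\beta-\alpha)=(1-\eta)(b-a)\le(1-\eta)d(x,y)$. ∎

**Proposition 3.** Let $X$ be an arc with a convex metric $d_0$, or a simple $n$-od ($3\le n<\infty$) with a convex metric $d_0$ for which all legs have equal length. Then $\operatorname{diam}_{d_0}$ is open.

*Proof.* Let $D=\operatorname{diam}_{d_0}X$. Any two distinct endpoints of $X$ are at distance $D$: for an arc this is clear, and for legs of length $L$ all distances are at most $2L$, with equality for the ends of two different legs. We verify Lemma 1.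

*Growing.* Let $\Delta=\operatorname{diam}_{d_0}A<D$ and take $x,y\in A$ with $d_0(x,y)=\Delta$. If $x=y$, let $\gamma$ be any arc starting at $x$. If $x\ne y$, then $x,y$ are not both endpoints, say $x$ is not. Then $X\setminus\{x\}$ has a component $C$ not containing $y$. Let $\gamma$ run from $x$ along $[x,z]$ for some $z\in C$. With $\gamma$ parametrized by arc length, $d_0(\gamma(s),y)=s+d_0(x,y)$ in both cases, because $x\in[\gamma(s),y]$. So $s\mapsto A\cup\{\gamma(s)\}$ is the required path.

*Shrinking.* Let $\Delta=\operatorname{diam}_{d_0}A>0$. Fix any $c\in X$ and use Lemma 2 with $d=d_0$. Each $h_\eta$ is continuous, $\eta\mapsto h_\eta(A)$ is a path in $2^X$ starting at $A$, and $\operatorname{diam}_{d_0}h_\eta(A)\le(1-\eta)\Delta<\Delta$ for $\eta>0$. ∎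

What changes for a general dendrite? The shrinking half does not: Lemma 2 holds for every convex metric on every dendrite. The growing half used that two distinct endpoints always realize the full diameter $D$. If two endpoints are closer than that, and neither of them can move outward, the set they form may be stuck.

## 2. Local maxima of the diameter for convex metrics

Take the triod with center $q$, ends $e_1,e_2,e_3$, legs of lengths $1,1,\frac12$ and the path-length metric. Then $D=2$, and $\{e_1,e_3\}$ has diameter $\frac32$. A set within Hausdorff distance $\varepsilon<\frac14$ of $\{e_1,e_3\}$ consists of points within $\varepsilon$ of $e_1$ or of $e_3$. Two of its points near the same end are at distance at most $2\varepsilon$, and two points on the first and third legs are at distance at most $\frac32$. So no set near $\{e_1,e_3\}$ has diameter above $\frac32$, and the diameter is not open. Here one can change the lengths of the legs. With two ramification points even that does not help.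

**Theorem C (convex metrics).** Let $d_0$ be a convex metric on a nondegenerate dendrite $X$. Then $\operatorname{diam}_{d_0}:2^X\to[0,\operatorname{diam}_{d_0}X]$ is open if and only if $X$ is an arc, or $X$ is a simple $n$-od ($3\le n<\infty$) with all legs of equal $d_0$-length.

*Proof.* The "if" part is Proposition 3. For the converse let $D=\operatorname{diam}_{d_0}X$ and assume that $\operatorname{diam}_{d_0}$ is open. For $q\in X$ and a component $B$ of $X\setminus\{q\}$, the set $B\cup\{q\}$ is compact. Let $x_B$ be a point of it farthest from $q$; then $x_B\in B$.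

**Step 1: farthest points of two components realize $D$.** We generalize the triod computation. Let $B\ne B'$ be components of $X\setminus\{q\}$. For $x\in B$, $y\in B'$ we have $q\in[x,y]$, so $d_0(x,y)=d_0(x,q)+d_0(q,y)$, which is largest at $(x_B,x_{B'})$. Since $B$ and $B'$ are open, there are neighborhoods $N\subset B$ of $x_B$ and $N'\subset B'$ of $x_{B'}$ of diameters less than $d_0(x_B,x_{B'})$. Every set sufficiently near $\{x_B,x_{B'}\}$ lies in $N\cup N'$, so it has diameter at most $d_0(x_B,x_{B'})$. If this number were less than $D$, the diameter would not be open. Hence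
$$d_0(x_B,q)+d_0(q,x_{B'})=D.$$

**Step 2: at a ramification point, all farthest distances are $D/2$.** Let $q$ be a ramification point and $B$ a component of $X\setminus\{q\}$. Choose two further components $B',B''$. By Step 1 the three numbers $d_0(q,x_B),d_0(q,x_{B'}),d_0(q,x_{B''})$ have all pairwise sums equal to $D$, so each is $D/2$. The points $x_B$, one for each component, are pairwise at distance $D$, so by compactness there are finitely many components.

**Step 3: there is at most one ramification point.** Suppose $q\ne q'$ are two. Take a component $B$ of $X\setminus\{q\}$ with $q'\notin B$ and a component $B'$ of $X\setminus\{q'\}$ with $q\notin B'$. The connected set $B'\cup\{q'\}$ misses $q$ and contains $q'$, so it lies in the component of $X\setminus\{q\}$ containing $q'$. Hence it misses $B\cup\{q\}$. Since $q'\notin B$, we have $q\in[x_B,q']$; since $q\notin B'$, we have $q'\in[q,x_{B'}]$. Thus $[x_B,q]$ and $[q,q']$ meet only in $q$, while $[q,q']$ and $[q',x_{B'}]$ meet only in $q'$. Also $[x_B,q]\subset B\cup\{q\}$ and $[q',x_{B'}]\subset B'\cup\{q'\}$ are disjoint. So the union of the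 three is an arc, and by Step 2
$$d_0(x_B,x_{B'})=\tfrac D2+d_0(q,q')+\tfrac D2>D,$$
a contradiction.

**Step 4: without ramification points, $X$ is an arc.** Take $l,r$ with $d_0(l,r)=D$. Suppose $x\notin[l,r]$ and let $t$ be the first point of $[l,r]$ on the way from $x$, as in (D3). If $t=r$, then (1) gives $d_0(x,l)=d_0(x,r)+D>D$, which is impossible, and likewise $t\ne l$. So $t\ne x,l,r$. By (1), $t$ lies on $[x,l]$ and $[x,r]$, and it lies on $[l,r]$, so it is a ramification point by (D2), a contradiction. Hence $X=[l,r]$.

**Step 5: with exactly one ramification point $q$, $X$ is an $n$-od with equal legs.** Let $B$ be a component of $X\setminus\{q\}$, suppose $x\in B\setminus[q,x_B]$, and let $t$ be the first point of $[q,x_B]$ on the way from $x$. By (1), $t\in[x,x_B]\subset B$, so $t\ne q$. If $t=x_B$, then $x_B\in[x,q]$ and $d_0(q,x)>d_0(q,x_B)$, against the choice of $x_B$. So $t\ne q,x_B,x$ lies on $[x,q]$, $[x,x_B]$ and $[q,x_B]$, and it is a ramification point different from $q$, a contradiction. Thus $B\cup\{q\}=[q,x_B]$, of length $D/2$ by Step 2. There are finitely many components, and at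 least three. So $X$ is a simple $n$-od with equal legs and $3\le n<\infty$. ∎

Let $D_3$ be the dendrite with a dense set of ramification points, each of order $3$. Since $D_3$ has more than one ramification point, Theorem C shows that no convex metric on $D_3$ has an open diameter mapping.

The following question comes from "Open Diameters On Graphs" (http://web.mst.edu/~wjcharat/publications/open-diameter27R.pdf): *does every dendrite admit a metric for which the diameter is open, and in particular, does $D_3$?* Two results are recorded with it: every connected finite graph admits such a metric, and so does every dendrite that contains a free arc, that is, an arc whose points other than its two endpoints form an open set. We will not use them, and the second says nothing about $D_3$. Indeed, suppose $L\subset D_3$ is a free arc, $V$ the open set of its inner points, and $q\in V$ a ramification point. Each of the three or more components of $D_3\setminus\{q\}$ has $q$ in its closure, so it meets $V\setminus\{q\}$. But $V\setminus\{q\}$ is a union of two connected sets and meets at most two components. So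 $D_3$ contains no free arc.

The answer to the question is yes.

**Theorem A.** Every dendrite $X$ admits a compatible metric $\rho$ for which $\operatorname{diam}_\rho:2^X\to[0,\operatorname{diam}_\rho X]$ is open. In particular, $D_3$ does.

**Theorem B (quantitative form).** Let $X$ be a nondegenerate dendrite and $d_0$ any convex metric on $X$. There is a metric $\rho$ on $X$ with $\frac9{20}d_0\le\rho\le\frac{12}5d_0$ such that, for each of $\mathcal H=2^X$, $\mathcal H=C(X)$ (the subcontinua of $X$), $\mathcal H=F_n(X)$ (the nonempty sets of at most $n$ points, $n\ge2$), the following holds. For all $A\in\mathcal H$ and $t\in[0,\operatorname{diam}_\rho X]$ there is $B\in\mathcal H$ with $\operatorname{diam}_\rho B=t$ and $H_\rho(A,B)\le12\,|t-\operatorname{diam}_\rho A|$. Hence $\operatorname{diam}_\rho$ restricted to each such $\mathcal H$ is open onto $[0,\operatorname{diam}_\rho X]$.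

## 3. Lengthening a pair by retreating its shorter branch

Step 1 above shows the trouble precisely. In the pair $\{x_B,x_{B'}\}$ neither point can get farther from $q$ inside its component, so any movement is a retreat, and in a convex metric a retreat shortens the distance. So we want a metric in which a suitable retreat *lengthens* the distance.

Let $d$ be an additive metric on $X$. Fix a root $p$, use the order and meets for this root, and put $f(x)=d(p,x)$. For $m=x\wedge y$, $a=d(m,x)$, $b=d(m,y)$ we have
$$d(x,y)=a+b,\qquad f(x)=f(m)+a,\qquad f(y)=f(m)+b.\tag{3}$$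
In particular $f(x\wedge y)=\frac12\bigl(f(x)+f(y)-d(x,y)\bigr)$ is continuous in $(x,y)$. Define
$$F(x,y)=\tfrac9{20}\,d(x,y)+\tfrac{11}{20}\,|f(x)-f(y)|.$$
This is a metric, the sum of a multiple of $d$ and a pseudometric. It is compatible since $\frac9{20}d\le F\le d$. By (3), $F(x,y)=\frac9{20}(a+b)+\frac{11}{20}|a-b|$, that is,
$$F(x,y)=\max(a,b)-\tfrac1{10}\min(a,b).\tag{4}$$
If $x,y$ are comparable, one of $a,b$ is $0$ and $F(x,y)=d(x,y)$. The minus sign in (4) is what we wanted. If $x,y$ are incomparable and $a\le b$, moving $x$ by $s\le a$ towards $m$ changes $F$ from $b-\frac1{10}a$ to $b-\frac1{10}(a-s)$, a gain of $\frac s{10}$. If $x\le y$, $x\ne y$ and $x\ne p$, moving $x$ by $s$ towards $p$ increases $F=d$ by $s$. If $x=y$, any movement of $x$ increases $F$.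

What remains are the pairs $\{p,y\}$ with $y\ne p$, and they can be stuck. Take again the triod with legs $1,1,\frac12$, its path-length metric as $d$, and its center as $p$. Then $F(p,e_3)=\frac12$, while $\operatorname{diam}_FX\ge F(p,e_1)=1$. Consider a set within a small $d$-Hausdorff distance $\varepsilon<\frac14$ of $\{p,e_3\}$. Two of its points near $p$, or two near $e_3$, have $F\le d\le2\varepsilon<\frac12$. Let $w$ be near $p$ and $z$ near $e_3$, so $f(z)\le\frac12$. If $w$ is on the third leg, then $w\le z$ and $F(w,z)=f(z)-f(w)\le\frac12$. Otherwise $F(w,z)=f(z)-\frac1{10}f(w)\le\frac12$. So $\operatorname{diam}_F$ has a local maximum at $\{p,e_3\}$ and is not open.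

The root should therefore be paid for leaving $p$ on the side away from $y$. Such a step costs $\frac1{10}$ per unit length in $F$. We add a term $\frac15|\sigma(x)-\sigma(y)|$, where $\sigma$ is a signed coordinate along a fixed arc $T=[l,r]$ through $p$, constant on everything that branches off $T$. It pays $\frac15$ per unit length along $T$.

This creates one new difficulty: a retreat along $T$ may now lose $\frac15$ per unit and gain only $\frac1{10}$. But a point on $T$ can go outward instead, losing at most $\frac1{10}$ and gaining $\frac15$, until it arrives at $l$ or $r$. So there should be no pair in which the shorter branch ends at $l$ or $r$, other than $\{l,r\}$ itself. This holds if $l$ and $r$ are the *only* points farthest from $p$. The construction of $d$ in the next section arranges that.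

## 4. The metric $\rho$

A one-point dendrite is trivial. From now on $X$ is a nondegenerate dendrite with a convex metric $d_0$, scaled so that $\operatorname{diam}_{d_0}X=1$.

**Step 1: the signed coordinate.** Choose $l,r$ with $d_0(l,r)=1$. Put $T=[l,r]$, let $p$ be the $d_0$-midpoint of $T$, and let $\pi(x)$ be the first point of $T$ on the way from $x$, as in (D3). Let $\tau(x)\in[-\frac12,\frac12]$ be the $d_0$-coordinate of $\pi(x)$ on $T$, with $\tau(l)=-\frac12$, $\tau(p)=0$, $\tau(r)=\frac12$.

*The function $\tau$ is monotone along every arc, and $|\tau(x)-\tau(y)|\le d_0(x,y)$.* First, $\pi$ is constant on $[x,\pi(x)]$: for $z$ in this arc, $[z,\pi(x)]\cap T=\{\pi(x)\}$. If $\pi(x)=\pi(y)$, then $[x,y]\subset[x,\pi(x)]\cup[\pi(x),y]$, so $\tau$ is constant on $[x,y]$. If $\pi(x)\ne\pi(y)$, then $[x,\pi(x)]$ and $[y,\pi(y)]$ are disjoint, since $\pi$ takes different values on them, and each meets $T$ in one point. So $[x,y]=[x,\pi(x)]\cup[\pi(x),\pi(y)]\cup[\pi(y),y]$. On these three pieces $\tau$ is constant, monotone, and constant. Moreover $|\tau(x)-\tau(y)|=d_0(\pi(x),\pi(y))\le d_0(x,y)$.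

**Step 2: an additive metric in which $l$ and $r$ are the only points farthest from $p$.** Define
$$d(x,y)=d_0(x,y)+|\tau(x)-\tau(y)|,\qquad\sigma=2\tau,\qquad f(x)=d(p,x).$$
Then $d$ is a metric with $d_0\le d\le2d_0$. It is additive, because $d_0$ is and $\tau$ is monotone along arcs. Since $2|\tau(x)-\tau(y)|\le d_0(x,y)+|\tau(x)-\tau(y)|$,
$$|\sigma(x)-\sigma(y)|\le d(x,y),\quad\text{with equality for }x,y\in T.\tag{5}$$
The function $\sigma$ is monotone along arcs, and $\sigma(l)=-1$, $\sigma(p)=0$, $\sigma(r)=1$. We claim
$$f(l)=f(r)=1,\qquad f(x)<1\ \text{ for }x\ne l,r.\tag{6}$$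
The first part is (5) with equality. For the second, $f(x)=d_0(p,x)+|\tau(x)|$. Say $\tau(x)\ge0$. Then $\pi(x)\in[p,r]$, so $p\in[l,\pi(x)]\subset[l,x]$ by (1), and $\frac12+d_0(p,x)=d_0(l,x)\le1$, that is, $d_0(p,x)\le\frac12$. Hence $f(x)\le1$, and equality forces $d_0(p,x)=\frac12$ and $\tau(x)=\frac12$. Then $\pi(x)=r$, so $\frac12=d_0(p,x)=\frac12+d_0(r,x)$ and $x=r$. The case $\tau(x)\le0$ is symmetric.

For instance, in a triod with three legs of $d_0$-length $\frac12$ and ends $l,r,e$, all ends are at $d_0$-distance $\frac12$ from $p$. But $f(l)=f(r)=1$ and $f(e)=\frac12$, since $\tau(e)=0$.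

**Step 3: the metric.** With root $p$ and with $F$ formed from this $d$ as in Section 3, define
$$\rho(x,y)=F(x,y)+\tfrac15|\sigma(x)-\sigma(y)|=\tfrac9{20}d(x,y)+\tfrac{11}{20}|f(x)-f(y)|+\tfrac15|\sigma(x)-\sigma(y)|.$$
It is a metric, because $F$ is one and the added term is a pseudometric. Let $M=\max(a,b)$ in the notation of (3), so $M\le d(x,y)\le2M$. From (4) and (5),
$$\tfrac9{10}M\le F\le M,\qquad\rho\le M+\tfrac25M=\tfrac75M,\qquad\tfrac9{20}d\le\rho\le\tfrac65d.\tag{7}$$
So $\rho$ is compatible with the topology, and $d_0\le d\le2d_0$ gives $\frac9{20}d_0\le\rho\le\frac{12}5d_0$.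

**Example.** Let $X=T$. Then $\sigma$ identifies $X$ with $[-1,1]$, $d(x,y)=|\sigma(x)-\sigma(y)|$ and $f=|\sigma|$. Two points on the same side of $p$ are comparable and have $\rho=\frac65|\sigma(x)-\sigma(y)|$. Points with coordinates $-u\le0\le v$ have
$$\rho=\max(u,v)-\tfrac1{10}\min(u,v)+\tfrac15(u+v)=\tfrac65\max(u,v)+\tfrac1{10}\min(u,v),$$
which grows when either point moves outward. In any $X$ we have $\rho(l,r)=\frac65+\frac1{10}=\frac{13}{10}$, much less than $\rho(l,p)+\rho(p,r)=\frac{12}5$.

## 5. Every pair other than $\{l,r\}$ can be lengthened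

**Lemma 4.** Let $x,y\in X$ with $\{x,y\}\ne\{l,r\}$. After possibly interchanging $x$ and $y$, there are $s_0>0$ and an arc $\gamma:[0,s_0]\to X$ with $\gamma(0)=x$, $d(\gamma(s),\gamma(s'))=|s-s'|$ and
$$\rho(\gamma(s),y)\ge\rho(x,y)+\tfrac s{10}\qquad(0\le s\le s_0).\tag{8}$$

*Proof.* Arcs are parametrized by $d$-length throughout.

**Case 0: $x=y$.** Any arc starting at $x$ works, as $\rho(\gamma(s),x)\ge\frac9{20}s$ by (7).

**Case 1: $x\le y$, $x\ne y$, $x\ne p$ (move towards the root).** Let $\gamma$ run from $x$ towards $p$. Then $\gamma(s)\le x\le y$, so $x\in[\gamma(s),y]$ and $F(\gamma(s),y)=d(\gamma(s),y)=d(x,y)+s=F(x,y)+s$. Since $\sigma$ is monotone along $[\gamma(s),y]$, which contains $x$, we have $|\sigma(\gamma(s))-\sigma(y)|\ge|\sigma(x)-\sigma(y)|$. The gain is at least $s$.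

**Case 2: $x=p\ne y$ (leave the root on the side away from $y$).** Choose $e\in\{l,r\}$ with $\sigma(e)\sigma(y)\le0$, and let $\gamma$ run from $p$ along $[p,e]$, with $s_0=\min(1,f(y))$. By (5), $|\sigma(\gamma(s))|=s$. So $|\sigma(\gamma(s))-\sigma(y)|=s+|\sigma(y)|$.

We claim $\gamma(s)\wedge y=p$. Otherwise $u=\gamma(s)\wedge y$ lies in $[p,e]\setminus\{p\}$, so $\sigma(u)$ is nonzero with the sign of $\sigma(e)$. Since $u\in[p,y]$ and $\sigma$ is monotone along $[p,y]$ starting from $\sigma(p)=0$, also $\sigma(y)$ is nonzero with that sign, contradicting $\sigma(e)\sigma(y)\le0$.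

Hence (4) applies with branch lengths $s\le f(y)$ and gives $F(\gamma(s),y)=f(y)-\frac s{10}=F(p,y)-\frac s{10}$. Altogether $\rho(\gamma(s),y)=\rho(p,y)-\frac s{10}+\frac s5=\rho(p,y)+\frac s{10}$.

**Case 3: $x,y$ incomparable (retreat the shorter branch, or advance it along $T$).** Let $m=x\wedge y$ and $a,b>0$ as in (3), and interchange so that $a\le b$.

**Case 3a: $x\notin T$.** The arc $[x,m]$ is an initial part of $[x,p]=[x,\pi(x)]\cup[\pi(x),p]$. Let $\gamma$ run from $x$ along $[x,m]$, with $s_0=\min(a,d(x,\pi(x)))>0$. Then $\gamma(s)\in[x,\pi(x)]$, so $\sigma(\gamma(s))=\sigma(x)$ and the $\sigma$-term does not change. Since $m\le\gamma(s)\le x$, we have $\gamma(s)\wedge y=m$, and $d(m,\gamma(s))=a-s\le b$. By (4), $F(\gamma(s),y)=b-\frac1{10}(a-s)=F(x,y)+\frac s{10}$.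

**Case 3b: $x\in T\setminus\{l,r\}$.** Since $p$ is comparable with every point, $x\ne p$; say $\sigma(x)>0$, the other sign being symmetric. Let $\gamma$ run from $x$ along $T$ towards $r$, so $\sigma(\gamma(s))=\sigma(x)+s$.

If $\sigma(y)>\sigma(x)$, then $x\in[p,\pi(y)]\subset[p,y]$, against incomparability. So $\sigma(y)\le\sigma(x)$, and $|\sigma(\gamma(s))-\sigma(y)|$ is larger than $|\sigma(x)-\sigma(y)|$ by exactly $s$.

The meet $w=\gamma(s)\wedge y$ lies in $[p,\gamma(s)]=[p,x]\cup[x,\gamma(s)]$. If it were in $[x,\gamma(s)]$, then $x\le w\le y$, which is excluded. So $w\in[p,x]$. Then $w$ is a lower bound of $x$ and $y$, so $w\le m$. And $m\le x\le\gamma(s)$, $m\le y$ give $m\le w$. Hence $w=m$ and $d(m,\gamma(s))=a+s$. For fixed $b$, the right side of (4) is a continuous piecewise linear function of the other branch length, with slope $-\frac1{10}$ up to $b$ and slope $1$ beyond. So $F$ drops by at most $\frac s{10}$, and the net gain is at least $\frac s5-\frac s{10}=\frac s{10}$.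

**Case 3c: $x\in\{l,r\}$.** This does not occur: $1=f(x)=f(m)+a\le f(m)+b=f(y)$, so $y\in\{l,r\}$ by (6). As $y\ne x$, this gives $\{x,y\}=\{l,r\}$, which is excluded. ∎

**Consequence.** A pair maximizing $\rho$ on $X\times X$ must be $\{l,r\}$, since any other could be lengthened. So $D:=\operatorname{diam}_\rho X=\rho(l,r)$, and Lemma 4 applies to every pair with $\rho(x,y)<D$.

## 6. Shrinking a set towards its greatest lower bound

For convex metrics we could contract towards any point of $X$. For $\rho$ we cannot. Let $x,y$ be incomparable with $a\le b$ and $x\notin T$, and contract the set $\{x,y\}$ towards $c=y$. Then $y$ stays fixed and $x$ retreats towards $m$, which by Case 3a *increases* $\rho(x,y)$. The contraction should move both branches towards a common point below the whole set, so that the retreat of the longer branch, which lowers $F$ at rate $1$, outweighs the effect of the shorter one.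

**Lemma 5.** Let $A\in2^X$ with $\Delta=\operatorname{diam}_\rho A>0$. There are continuous maps $h_\eta:A\to X$ ($0\le\eta\le1$) with $h_0=\mathrm{id}$ such that
$$\rho(x,h_\eta(x))\le\tfrac43\eta\Delta\ \ (x\in A),\qquad\operatorname{diam}_\rho h_\eta(A)\le(1-\kappa\eta)\Delta\ \ \bigl(0\le\eta\le\tfrac9{10}\bigr),\qquad\kappa=\tfrac{53}{126},$$
and $\eta\mapsto h_\eta(A)\in2^X$ is continuous.

*Proof.*

**Step 1: the greatest lower bound of $A$, and how far $A$ reaches above it.** Fix $y\in A$. By compactness of $A$ and continuity of $z\mapsto f(z\wedge y)$, choose $z_0\in A$ minimizing this function on $A$, and let $c=z_0\wedge y$. For $z\in A$ both $c$ and $z\wedge y$ lie on $[p,y]$, and $f(c)\le f(z\wedge y)$. So $c\le z\wedge y\le z$, and $c$ is a lower bound of $A$. Any lower bound $u$ of $A$ satisfies $u\le z_0\wedge y=c$. So $c$ is the greatest lower bound of $A$ and does not depend on the choice of $y$. Hence for *every* $y\in A$ there is $z\in A$ with $z\wedge y=c$. For such $z$, (7) gives $\Delta\ge F(z,y)\ge\frac9{10}\max(d(c,z),d(c,y))$. Thus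
$$d(c,y)\le\tfrac{10}9\Delta\qquad(y\in A).\tag{9}$$

**Step 2: the maps.** Let $h_\eta$ be the contraction of Lemma 2 towards this $c$, restricted to $A$. By Lemma 2 it is continuous, and $d(h_\eta(x),h_{\eta'}(x))=|\eta-\eta'|d(c,x)$, so $\eta\mapsto h_\eta(A)$ is continuous. Also $d(x,h_\eta(x))=\eta d(c,x)$, so (7) and (9) give $\rho(x,h_\eta(x))\le\frac65\cdot\frac{10}9\eta\Delta=\frac43\eta\Delta$.

It remains to estimate $\rho(x',y')$ for $x,y\in A$, $x'=h_\eta(x)$, $y'=h_\eta(y)$ and $0\le\eta\le\frac9{10}$. Let $m=x\wedge y$ for the root $p$. Since $c\le m$, we have $[c,x]\cap[c,y]=[c,m]$, so $m$ is also the meet for the root $c$, and Lemma 2 applies with $a=d(m,x)\le b=d(m,y)$, $\alpha=d(c,x)$, $\beta=d(c,y)$. Recall $\beta\ge\alpha$ and $\beta\ge b$.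

**Step 3: $F$ decreases,** namely
$$F(x',y')\le F(x,y)-\tfrac9{10}\eta b.\tag{10}$$
If $\eta\alpha\le a$, then by part 1 of Lemma 2, $x'\in[m,x]$ and $y'\in[m,y]$. So $x'\wedge y'=m$, with branch lengths $a-\eta\alpha\le b-\eta\beta$. By (4),
$$F(x',y')=(b-\eta\beta)-\tfrac1{10}(a-\eta\alpha)=F(x,y)-\eta\bigl(\beta-\tfrac1{10}\alpha\bigr)\le F(x,y)-\tfrac9{10}\eta\beta\le F(x,y)-\tfrac9{10}\eta b.$$
If $\eta\alpha>a$, then by part 2, $x'$ and $y'$ lie on $[c,y]\subset[p,y]$. So they are comparable, and
$$F(x',y')=d(x',y')=(1-\eta)(b-a)=\bigl(b-\tfrac1{10}a\bigr)-\eta b-\bigl(\tfrac9{10}-\eta\bigr)a\le F(x,y)-\eta b,$$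
because $\eta\le\frac9{10}$. This is stronger than (10).

**Step 4: the $\sigma$-term does not grow much,** namely
$$|\sigma(x')-\sigma(y')|\le|\sigma(x)-\sigma(y)|+\eta\beta.\tag{11}$$
By monotonicity along $[c,x]$, $\sigma(x')$ lies between $\sigma(c)$ and $\sigma(x)$, and $|\sigma(x)-\sigma(x')|\le d(x,x')=\eta\alpha$ by (5). Likewise $\sigma(y')$ lies between $\sigma(c)$ and $\sigma(y)$, and $|\sigma(y)-\sigma(y')|\le\eta\beta$. If $\sigma(x)$ and $\sigma(y)$ lie weakly on opposite sides of $\sigma(c)$, both move towards $\sigma(c)$ from opposite sides and the difference does not increase. If they lie on the same side, both move in the same direction, by amounts in $[0,\eta\alpha]\subset[0,\eta\beta]$ and $[0,\eta\beta]$. These amounts differ by at most $\eta\beta$, so the difference grows by at most $\eta\beta$.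

**Step 5: the gain in $F$ beats the loss in $\sigma$.** By (9), $\beta\le\frac{10}9\Delta$, and by (7) with $M=b$, $b\ge\frac57\rho(x,y)$. Combining (10) and (11),
$$\rho(x',y')\le\rho(x,y)-\tfrac9{10}\eta b+\tfrac15\eta\beta\le\bigl(1-\tfrac9{14}\eta\bigr)\rho(x,y)+\tfrac29\eta\Delta\le\Bigl(1-\bigl(\tfrac9{14}-\tfrac29\bigr)\eta\Bigr)\Delta,$$
where the last inequality uses $\rho(x,y)\le\Delta$ and $1-\frac9{14}\eta>0$. Finally $\frac9{14}-\frac29=\frac{81-28}{126}=\frac{53}{126}$. ∎

## 7. Openness of the diameter on $2^X$

*Proof of Theorem A.* A one-point dendrite is trivial. Otherwise $X$ has a convex metric by (D4), which we scale to diameter $1$, and we take $\rho$ as in Section 4. We verify the two conditions of Lemma 1. Let $A\in2^X$ and $\Delta=\operatorname{diam}_\rho A$.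

**Growing.** If $\Delta<D$, choose $x,y\in A$ with $\rho(x,y)=\Delta$. Then $\{x,y\}\ne\{l,r\}$, and Lemma 4 gives $\gamma$, starting at one of the two points, which we call $x$. The path $s\mapsto A\cup\{\gamma(s)\}$ starts at $A$ and is continuous, and for $s>0$ its diameters are at least $\rho(\gamma(s),y)\ge\Delta+\frac s{10}>\Delta$.

**Shrinking.** If $\Delta>0$, the path $\eta\mapsto h_\eta(A)$ of Lemma 5, $0\le\eta\le\frac9{10}$, starts at $A$ and has diameters at most $(1-\kappa\eta)\Delta<\Delta$ for $\eta>0$.

So $\operatorname{diam}_\rho$ is open onto $[0,D]$. This holds for every dendrite, in particular for $D_3$. ∎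

## 8. A linear rate, also for subcontinua and finite sets

*Proof of Theorem B.* The conclusions do not change when $d_0$ and $\rho$ are multiplied by the same constant, so we may assume $\operatorname{diam}_{d_0}X=1$ and take $\rho$ from Section 4, where the bounds $\frac9{20}d_0\le\rho\le\frac{12}5d_0$ were shown.

Each $\mathcal H$ is closed in the compact space $2^X$, hence compact. For $C(X)$: if $A=P\cup Q$ with $P,Q$ disjoint, nonempty and compact, then every set sufficiently near $A$ meets two disjoint neighborhoods of $P$ and $Q$ and is contained in their union, so it is not connected. For $F_n(X)$: if $A$ has at least $n+1$ points, then every set sufficiently near $A$ meets $n+1$ disjoint balls.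

Let $A\in\mathcal H$ and $\Delta=\operatorname{diam}_\rho A$. If $t=\Delta$, take $B=A$. The small steps of Lemmas 4 and 5 change the diameter at a definite rate compared with the distance traveled. To reach the value $t$ exactly, we take an extremal set among those reached at that rate.

**Step 1: $t>\Delta$.** Let
$$\mathcal E=\bigl\{B\in\mathcal H:\ \operatorname{diam}_\rho B\le t,\ \ \operatorname{diam}_\rho B-\Delta\ge\tfrac1{12}H_\rho(A,B)\bigr\}.$$
It is compact and contains $A$. Let $B\in\mathcal E$ have maximal diameter, and suppose $\operatorname{diam}_\rho B<t\le D$. Take $x,y\in B$ with $\rho(x,y)=\operatorname{diam}_\rho B$ and, after naming them suitably, $\gamma$ from Lemma 4. For small $s>0$ define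

- $B'=B\cup\gamma([0,s])$ if $\mathcal H=2^X$ or $\mathcal H=C(X)$;
- $B'=(B\setminus\{x\})\cup\{\gamma(s)\}$ if $\mathcal H=F_n(X)$ and $B$ has at least two points;
- $B'=B\cup\{\gamma(s)\}$ if $\mathcal H=F_n(X)$ and $B$ has one point.

Then $B'\in\mathcal H$: in the first case, adding an arc that starts in $B$ preserves compactness and connectedness; in the last, $B'$ has at most $2\le n$ points. Both $y$ and $\gamma(s)$ lie in $B'$; in the second case $\operatorname{diam}_\rho B>0$, so $y\ne x$ was not removed. By (7), $H_\rho(B,B')\le\frac65s$. Hence by (8)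
$$\operatorname{diam}_\rho B'\ge\rho(\gamma(s),y)\ge\operatorname{diam}_\rho B+\tfrac s{10}\ge\operatorname{diam}_\rho B+\tfrac1{12}H_\rho(B,B').$$
For small $s$ also $\operatorname{diam}_\rho B'\le t$, by continuity. Adding the inequality $\operatorname{diam}_\rho B-\Delta\ge\frac1{12}H_\rho(A,B)$ and using the triangle inequality for $H_\rho$, we get $\operatorname{diam}_\rho B'-\Delta\ge\frac1{12}H_\rho(A,B')$. So $B'\in\mathcal E$ has larger diameter than $B$, a contradiction. Therefore $\operatorname{diam}_\rho B=t$, and $H_\rho(A,B)\le12(t-\Delta)$ by the definition of $\mathcal E$.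

**Step 2: $t<\Delta$.** Let
$$\mathcal E=\bigl\{B\in\mathcal H:\ \operatorname{diam}_\rho B\ge t,\ \ \Delta-\operatorname{diam}_\rho B\ge\tfrac1{12}H_\rho(A,B)\bigr\},$$
which is compact and contains $A$. Let $B\in\mathcal E$ have minimal diameter, and suppose $\operatorname{diam}_\rho B>t$. In particular $\operatorname{diam}_\rho B>0$, so Lemma 5 applies to $B$. For small $\eta>0$ let $B'=h_\eta(B)$. As a continuous image of $B$ it is compact, it is connected if $B$ is, and it has at most as many points as $B$, so $B'\in\mathcal H$. Lemma 5 gives $H_\rho(B,B')\le\frac43\eta\operatorname{diam}_\rho B$ and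
$$\operatorname{diam}_\rho B-\operatorname{diam}_\rho B'\ge\tfrac{53}{126}\eta\operatorname{diam}_\rho B\ge\tfrac{53}{126}\cdot\tfrac34H_\rho(B,B')=\tfrac{53}{168}H_\rho(B,B')\ge\tfrac1{12}H_\rho(B,B').$$
For small $\eta$ also $\operatorname{diam}_\rho B'\ge t$, by continuity. By the triangle inequality for $H_\rho$, as in Step 1, $B'\in\mathcal E$. But $\operatorname{diam}_\rho B'<\operatorname{diam}_\rho B$, a contradiction. Therefore $\operatorname{diam}_\rho B=t$, and $H_\rho(A,B)\le12(\Delta-t)$.

**Step 3: openness.** Let $U$ be open in $\mathcal H$, $A\in U$, $\Delta=\operatorname{diam}_\rho A$, and let the $\varepsilon$-ball about $A$ in $\mathcal H$ lie in $U$. If $t\in[0,D]$ and $|t-\Delta|<\frac\varepsilon{12}$, the set $B$ found above has $H_\rho(A,B)<\varepsilon$ and $\operatorname{diam}_\rho B=t$. So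
$$\operatorname{diam}_\rho(U)\supset[0,D]\cap\bigl(\Delta-\tfrac\varepsilon{12},\Delta+\tfrac\varepsilon{12}\bigr),$$
and $\operatorname{diam}_\rho$ restricted to $\mathcal H$ is open onto $[0,D]$. ∎
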